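# Finite cycles cannot carry the shift: $(t\vee r)^\uparrow$ under OCA + MA

## 1. A shift carried by points cannot live on finite cycles

Throughout, $=^*$ and $\subseteq^*$ mean "equal" and "contained" up to a finite set, and "almost all" means "all but finitely many". For a countable set $R$, $\mathcal P(R)/\mathrm{fin}$ is the Boolean algebra of classes $[A]$ of subsets of $R$ modulo $=^*$. A permutation $r$ of $R$ induces the automorphism $r^\uparrow([A])=[r[A]]$. Homomorphisms of Boolean algebras preserve $0$, $1$ and complements. An *algebra of subsets* of a set $X$ contains $X$ and is closed under intersections of two sets and complements in $X$; an *ultrafilter* of it is a proper filter that contains, for each member $q$, either $q$ or its complement.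

Let $R$ be countably infinite and let $r$ be a permutation of $R$ with only finite cycles. We ask whether a homomorphism $h:\mathcal P(\mathbb Z)\to\mathcal P(R)/\mathrm{fin}$ can satisfy
$$(1)\qquad h(X+1)=r^\uparrow(h(X))\quad\text{for all }X\subseteq\mathbb Z .$$
On the left a point of $\mathbb Z$ wanders off and never returns; on the right every point returns. This looks contradictory, but (1) holds only modulo finite sets, and different cycles may return after different times, so it is not clear that the return can be seen.

There is a case in which it can be seen. Say that $h$ is **given by points** if there are ultrafilters $u_i$ on $\mathbb Z$ $(i\in R)$, principal or not, with $h(X)=[\{i\in R:X\in u_i\}]$ for all $X$. If $u_i$ is principal at $\kappa(i)$, this says $h(X)=[\kappa^{-1}(X)]$. We write $u+\delta=\{X+\delta:X\in u\}$.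

Two small lemmas will be used here and again at the end.

**Lemma 1.1.** Let $\mathcal B$ be an algebra of sets, $P$ an infinite set, and $u_i$ $(i\in P)$ distinct ultrafilters of $\mathcal B$. There are an infinite $P'\subseteq P$ and pairwise disjoint $B_i\in\mathcal B$ $(i\in P')$ with $B_i\in u_i$.

*Proof.* Put $P_0=P$. Given an infinite $P_n\subseteq P$, take $i\ne i'$ in $P_n$ and $q\in\mathcal B$ that belongs to exactly one of $u_i,u_{i'}$. One of $q$ and its complement belongs to $u_k$ for infinitely many $k\in P_n$; call the *other* one $C_n$. Each of $q$ and its complement belongs to one of $u_i,u_{i'}$, so we can let $i_n\in\{i,i'\}$ be such that $C_n\in u_{i_n}$. Let $P_{n+1}=\{k\in P_n:C_n\notin u_k\}$, an infinite set. Then $C_n\in u_{i_n}$, and $C_n\notin u_{i_m}$ for $m>n$; in particular the $i_n$ are distinct. Let $P'=\{i_n:n\in\omega\}$ and $B_{i_n}=C_n\setminus\bigcup_{m<n}C_m$. These sets are disjoint, and $B_{i_n}\in u_{i_n}$. $\square$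

**Lemma 1.2.** Let $y,z$ be two maps defined on an infinite set $N$ such that on no infinite $P\subseteq N$ are both constant. Then one of them is injective on an infinite subset of $N$.

*Proof.* If $y$ has infinite range, choose one preimage for each value. Otherwise $y$ is constant on an infinite $P\subseteq N$. On $P$ the map $z$ is finite-to-one, since otherwise both maps would be constant on an infinite set; so $z$ has infinite range on $P$. $\square$

**Proposition 1.3 (ZFC).** No homomorphism that is given by points satisfies (1).

*Proof.* Suppose $h$ is given by $(u_i)_{i\in R}$ and satisfies (1).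

**Step 1: no ultrafilter on $\mathbb Z$ is fixed by a nonzero translation.** Let $N\ge1$ and $2^k>N$. The ultrafilter $u$ contains exactly one class $c+2^k\mathbb Z$, and $u+N$ contains $c+N+2^k\mathbb Z$, which is disjoint from it. So $u+N\neq u$.

**Step 2: $u_{r(i)}=u_i+1$ for almost all $i$.** Put $z_i=u_{r(i)}-1$. Condition (1) says that for each $X$, for almost all $i$, $X+1\in u_{r(i)}$ iff $X\in u_i$; that is,
$$(2)\qquad\text{for every }X\subseteq\mathbb Z:\quad X\in u_i\Leftrightarrow X\in z_i\ \text{ for almost all }i .$$
Suppose $u_i\ne z_i$ for all $i$ in an infinite set $N$. If both maps were constant on an infinite $P\subseteq N$, with values $u\ne z$, any $X\in u\setminus z$ would violate (2). By Lemma 1.2, and since (2) is symmetric in $u$ and $z$, we may assume that $i\mapsto u_i$ is injective on an infinite $P\subseteq N$. By Lemma 1.1, after shrinking $P$, there are pairwise disjoint $B_i\in u_i$ $(i\in P)$. As $u_i\ne z_i$, we may shrink $B_i$ further so that $B_i\notin z_i$. For $S\subseteq P$ put $V_S=\bigcup_{i\in S}B_i$. Then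
$$V_S\in u_i\quad\text{for all }i\in S.$$
Partition $P$ into infinite sets $C_m$ $(m\in\omega)$. By (2) for $V_{C_m}$ there is $i_m\in C_m$ with $V_{C_m}\in z_{i_m}$. Since $B_{i_m}\notin z_{i_m}$, even $V_{C_m\setminus\{i_m\}}\in z_{i_m}$. Let $S=\{i_m:m\in\omega\}$. Then $V_S\in u_{i_m}$ for all $m$; but $V_S$ is disjoint from $V_{C_m\setminus\{i_m\}}$, so $V_S\notin z_{i_m}$ for all $m$. This contradicts (2) for $X=V_S$.

**Step 3: going around a cycle.** Since $R$ is infinite and all cycles are finite, there are infinitely many cycles, so some cycle $C$ avoids the finitely many exceptions of Step 2. For $i\in C$ we get $u_i=u_{r^{|C|}(i)}=u_i+|C|$, against Step 1. $\square$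

What changes if $h$ is arbitrary? Only classes $h(X)$ are given, and there are no points $u_i$ to follow around the cycle. Before looking at this, let us see why one cares.

## 2. Universal automorphisms and the statements

**Definition.** A **mod-finite permutation** of $\omega$ is a bijection $f:A\to B$ between co-finite subsets of $\omega$. It induces the automorphism $f^\uparrow([X])=[f[X\cap A]]$ of $\mathcal P(\omega)/\mathrm{fin}$; automorphisms of this form are called **trivial**.

An example is the shift $s(n)=n+1$, with $A=\omega$ and $B=\omega\setminus\{0\}$.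

**Definition.** An automorphism $\varphi$ of $\mathcal P(\omega)/\mathrm{fin}$ **embeds** in an automorphism $\psi$ if there is an injective homomorphism $e:\mathcal P(\omega)/\mathrm{fin}\to\mathcal P(\omega)/\mathrm{fin}$ (so $e([\omega])=[\omega]$) with $e\circ\varphi=\psi\circ e$. An automorphism $\psi$ is **universal** if every automorphism of $\mathcal P(\omega)/\mathrm{fin}$ embeds in $\psi$.

**Definition.** The permutation $t$ consists of infinitely many $\mathbb Z$-orbits: $t(n,z)=(n,z+1)$ on $\omega\times\mathbb Z$. The permutation $r$ consists of infinitely many finite cycles, one of size $n!$ for every $n$. The permutation $t\vee r$ is the disjoint union of a copy of $t$ and a copy of $r$. All underlying countable sets are identified with $\omega$ by bijections.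

Two examples of embeddings.

* *The identity embeds in $r^\uparrow$.* Let $c_n$ be the cycle of size $n!$ and $e([X])=[\bigcup_{n\in X}c_n]$. Cycles are finite and nonempty, so $\bigcup_{n\in X}c_n$ is finite iff $X$ is; hence $e$ is a well-defined injective homomorphism, and its values are fixed by $r^\uparrow$.
* *The shift $s^\uparrow$ embeds in $t^\uparrow$.* For an ultrafilter $u$ on $\omega$ let $s(u)$ be its image under $s$. On nonprincipal ultrafilters $s$ acts bijectively, so $s^z(u)$ makes sense for $z\in\mathbb Z$. Fix a nonprincipal $v$. Let $v_{(0,z)}$ be principal at $z$ if $z\ge0$, and let $v_{(n,z)}=s^z(v)$ for all other $(n,z)$. Put $e([X])=[\{x:X\in v_x\}]$. If $X$ is finite, $\{x:X\in v_x\}=\{(0,z):z\in X\}$ is finite; if $X$ is infinite, the set contains the infinite set $\{(0,z):z\in X\}$. So $e$ is a well-defined injective homomorphism. Except at $x=(0,-1)$ we have $v_{t(x)}=s(v_x)$, so $X\in v_x$ iff $s[X]\in v_{t(x)}$. Hence $e\circ s^\uparrow=t^\uparrow\circ e$.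

So $t$ alone accommodates the shift. In $t\vee r$, however, the embedding must send the top to the top, so something must also be put on the finite cycles of $r$. That is where Section 1 enters.

**OCA** (Todorčević's Open Coloring Axiom): if $\mathcal X$ is a separable metric space and $[\mathcal X]^2=K_0\cup K_1$ is a partition with $K_0$ open (as a symmetric subset of $\mathcal X^2$), then either there is an uncountable $\mathcal U\subseteq\mathcal X$ with $[\mathcal U]^2\subseteq K_0$, or $\mathcal X=\bigcup_{p\in\omega}\mathcal X_p$ with $[\mathcal X_p]^2\subseteq K_1$ for all $p$.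

For example, let $F:D\to\mathbb R$ with $D\subseteq\mathbb R$, let $\mathcal X$ be the graph of $F$ as a subspace of $\mathbb R^2$, and put a pair in $K_0$ iff $(x-x')(F(x)-F(x'))>0$. This is an open condition. OCA says that either $F$ is strictly increasing on an uncountable set, or $D$ is a countable union of sets on which $F$ is non-increasing.

In applications $\mathcal X$ is a set of objects that we code injectively into a product of countably many separable metrizable spaces. Then $K_0$ is open as soon as membership of a pair in $K_0$ is, whenever it holds, witnessed by finitely many coordinates.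

**MA** is Martin's Axiom for $\aleph_1$ dense sets. From it we use only $\mathfrak b>\aleph_1$: any $\aleph_1$ functions $f_\xi\in\omega^\omega$ have a common bound $f$ with $f_\xi\le^*f$ for all $\xi$ (where $\le^*$ means $\le$ at almost all arguments). To recall why: take conditions $(\sigma,g)$ with $\sigma\in\omega^{<\omega}$, $g\in\omega^\omega$, and let $(\sigma',g')\le(\sigma,g)$ if $\sigma'\supseteq\sigma$, $g'\ge g$ and $\sigma'(n)\ge g(n)$ for the new $n$. Conditions with the same $\sigma$ are compatible, so this is ccc. The sets $\{(\sigma,g):g\ge f_\xi\}$ and $\{(\sigma,g):|\sigma|\ge n\}$ are dense, and a filter that meets them yields $f$.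

The question, posed in "Universal automorphisms of $\mathcal P(\omega)/\text{fin}$" (https://www.cs.du.edu/~wesfussn/slides/Brian.pdf), is whether $(t\vee r)^\uparrow$ is universal under OCA + MA. The answer is no.

**Theorem 1 (OCA + $\mathfrak b>\aleph_1$).** Let $R$ be a countably infinite set and $r$ a permutation of $R$ all of whose cycles are finite. There is no Boolean homomorphism $h:\mathcal P(\mathbb Z)\to\mathcal P(R)/\mathrm{fin}$ with $h(X+1)=r^\uparrow(h(X))$ for all $X\subseteq\mathbb Z$.

**Theorem 2 (OCA + MA).** $s^\uparrow$ does not embed in $(t\vee r)^\uparrow$; so $(t\vee r)^\uparrow$ is not universal.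

**Theorem 3 (supplement).** A finite cycle of a mod-finite permutation is a finite orbit on which it is a cyclic permutation. Let $f,g$ be mod-finite permutations of $\omega$.

* (a) (OCA + MA) If $f$ has only finitely many finite cycles and $g$ has infinitely many, then $f^\uparrow$ does not embed in $g^\uparrow$.
* (b) (OCA + MA) $f^\uparrow$ embeds in $(t\vee r)^\uparrow$ iff $f$ has infinitely many finite cycles. ("If" holds in ZFC.)
* (c) (OCA + MA) There is no universal automorphism of $\mathcal P(\omega)/\mathrm{fin}$ at all.

Since OCA + MA is consistent (for instance, it follows from PFA), Theorem 2 shows that the implication "OCA + MA $\Rightarrow$ $(t\vee r)^\uparrow$ is universal" fails.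

*Proof of Theorem 2 from Theorem 1.* Suppose $e\circ s^\uparrow=(t\vee r)^\uparrow\circ e$. Let $R$ be the union of the $r$-cycles, and for $X\subseteq\mathbb Z$ let $h(X)$ be the restriction of $e([X\cap\omega])$ to $R$. As $e$ preserves the top element, $h$ is a homomorphism into $\mathcal P(R)/\mathrm{fin}$. The sets $(X+1)\cap\omega$ and $s[X\cap\omega]$ differ at most at $0$, so $e([(X+1)\cap\omega])=(t\vee r)^\uparrow e([X\cap\omega])$. Since $R$ is invariant, restricting to $R$ gives $h(X+1)=r^\uparrow(h(X))$, against Theorem 1. $\square$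

Neither the injectivity of $e$ nor the sizes $n!$ were used. Sections 3–8 prove Theorem 1, and Section 9 proves Theorem 3.

## 3. Periodic sets: where countably many sets fall short

Let $h$ satisfy (1), with $r$ and $R$ as in Theorem 1. By induction, and by inverting,
$$(3)\qquad h(X+\delta)=(r^\delta)^\uparrow h(X)\qquad(\delta\in\mathbb Z).$$
Fix $H(X)\subseteq R$ with $[H(X)]=h(X)$ for each $X\subseteq\mathbb Z$. Then $H(X\cap X')=^*H(X)\cap H(X')$, $H(\mathbb Z\setminus X)=^*R\setminus H(X)$, and $H(X+\delta)=^*r^\delta[H(X)]$.

Proposition 1.3 suggests restricting $h$ to a countable algebra of sets, because there points come for free.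

**Lemma 3.1.** Let $\mathcal Q$ be a countable algebra of subsets of $X\subseteq\mathbb Z$, and $A\in h(X)$. There are ultrafilters $u_i$ of $\mathcal Q$ $(i\in A)$ with $\{i\in A:q\in u_i\}=^*H(q)\cap A$ for all $q\in\mathcal Q$. Equivalently, $\lambda(q)=\{i\in A:q\in u_i\}$ is a homomorphism $\lambda:\mathcal Q\to\mathcal P(A)$ with $\lambda(q)=^*H(q)\cap A$.

*Proof.* Write $\mathcal Q=\bigcup_m\mathcal Q_m$ with increasing finite subalgebras. Fix $m$. Being an ultrafilter on $\mathcal Q_m$ is a finite list of conditions, and $H$ respects the Boolean operations modulo finite sets, with $A=^*H(X)$; so $\{q\in\mathcal Q_m:i\in H(q)\}$ is an ultrafilter on $\mathcal Q_m$ for almost all $i\in A$. For the $N$-th element $i$ of $A$ take the largest $m\le N$ for which this happens and extend that ultrafilter to an ultrafilter $u_i$ of $\mathcal Q$; if there is no such $m$, let $u_i$ be arbitrary. If $q\in\mathcal Q_{m_0}$, then for almost all $i$ the chosen $m$ is at least $m_0$, and then $q\in u_i$ iff $i\in H(q)$. $\square$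

Step 3 of Proposition 1.3 needs only periodic sets: if $\mathcal B$ is the algebra of subsets of $\mathbb Z$ that are periodic with period a power of $2$, no ultrafilter of $\mathcal B$ is fixed by a nonzero translation, with the same proof as in Step 1. So why not take the points of Lemma 3.1 for $\mathcal B$ and go around a cycle? Step 2 is missing, and on $\mathcal B$ it is false.

**Example 3.2.** Let $R=\{(n,x):n\ge1,\ 0\le x<n!\}$, let $r(n,x)=(n,x+1)$ for $x<n!-1$, and $r(n,n!-1)=(n,0)$. For $X\in\mathcal B$ put $h(X)=[\{(n,x)\in R:x\in X\}]$. This is a homomorphism $\mathcal B\to\mathcal P(R)/\mathrm{fin}$. It satisfies $h(X+1)=r^\uparrow(h(X))$: the representatives of the two sides can differ only at the points $(n,0)$, where the left one asks whether $0\in X+1$ and the right one whether $n!\in X+1$. If $X$ has period $2^k$ and $2^k\mid n!$, these are equivalent. The points are $u_{(n,x)}=\{X\in\mathcal B:x\in X\}$, and $u_{r(i)}=u_i+1$ fails once in every cycle: at $i=(n,n!-1)$ it would say that $0$ and $n!$ lie in the same periodic sets.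

Each single periodic set sees only finitely many of these failures. What defeated them in Section 1 was one set $V_S$, a union of infinitely many small sets $B_i$, that sees infinitely many of them at once. In the general situation we need $H(V_S)\cap P=^*S$ for *all* $S\subseteq P$, or at least for a set $S$ found only at the end of the argument, and the points on a countable algebra $\mathcal Q\ni B_i$ say nothing about this: $B_i$ belongs to no $u_k$ with $k\in P\setminus\{i\}$, so Lemma 3.1 says just that $H(B_i)\cap P$ is finite. This is the exact point where the countable approach stops.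

The way past it is to use infinitely many disjoint pieces $X_j$ of $\mathbb Z$, which we call columns, each invariant under some translation, with a countable algebra $\mathcal Q_j$ on each. OCA will provide points $y_i$ that compute $H(\bigcup_jY_j)$ correctly for *all* sequences $Y\in\prod_j\mathcal Q_j$, with one finite error for the whole sequence. From this a diagonal argument across the columns (Lemma 7.1) shows that in almost every column the infinite unions $V_S$ are computed correctly, for every $S$. After that Section 1 can be imitated inside a column.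

## 4. Columns, branches, and the Block Lemma

**Columns.** For $j\in\omega$ let
$$X_j=2^j+2^{j+1}\mathbb Z,\qquad\tau_j=2^{j+1}.$$
So $X_j$ consists of the integers divisible by exactly $2^j$. For instance $X_0$ is the set of odd numbers with $\tau_0=2$, and $X_1=\{\dots,-2,2,6,10,\dots\}$ with $\tau_1=4$. These sets are pairwise disjoint, $X_j+\tau_j=X_j$, and $\bigcup_{0\le u<\tau_j}(X_j+u)=\mathbb Z$. For a set $E$ of indices write $X_E=\bigcup_{j\in E}X_j$, and similarly $A_E=\bigcup_{j\in E}A_j$.

**Branches.** OCA needs uncountably many objects that pairwise share only finitely much. Let $T=2^{<\omega}$, and for $x\in2^\omega$ let $T_x=\{x|k:k\in\omega\}\subseteq T$. For $x\ne x'$ the set $T_x\cap T_{x'}$ is finite, and it is locally constant as a function of $(x,x')$. Once $x$ is fixed, put $\Delta(c)=\max\{l:c|l=x|l\}$ for $c\ne x$ in $2^\omega$; then $T_x\cap T_c=\{x|l:l\le\Delta(c)\}$. We shall index columns by nodes of $T$ via a bijection, so that every branch is an infinite set of columns.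

**What the next lemma is for.** Twice OCA will give pieces $\mathcal X_p$ that consist of pairs (branch, data along the branch). We take a countable dense $\mathcal D_p\subseteq\mathcal X_p$ and a new branch $x$. Given data $E$ along $x$ with $(x,E)\in\mathcal X_p$, we want an element of $\mathcal D_p$, on a branch that splits from $x$ within a prescribed interval, whose data agree with $E$ up to the splitting. The lemma provides intervals (blocks) and fixed strings $\sigma_k$ such that writing $\sigma_k$ on the $k$-th block makes this possible, with only finitely many elements of $\mathcal D_p$ needed for each $k$.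

**Lemma 4.1 (Block Lemma).** Let $F_l$ $(l\in\omega)$ be nonempty finite sets. For $p\in\omega$ let $Z_p\subseteq\prod_lF_l$, and let $\mathcal D_p$ be a set such that to each $w\in\mathcal D_p$ are assigned $\Delta(w)\in\omega$ and $d^w\in\prod_{l\le\Delta(w)}F_l$. Suppose

(D) for all $E\in Z_p$ and $m\in\omega$ there is $w\in\mathcal D_p$ with $\Delta(w)\ge m$ and $d^w_l=E_l$ for all $l<m$.

Then there are $0=n_0<n_1<\cdots$ and $\sigma_k\in\prod_{n_k\le l<n_{k+1}}F_l$ such that for all $k$, all $p\le k$ and all $\pi\in\prod_{l<n_k}F_l$: either no $E\in Z_p$ extends $\pi\cup\sigma_k$, or there is a (fixed) $w(p,k,\pi)=w\in\mathcal D_p$ with $n_k\le\Delta(w)<n_{k+1}$ and $d^w_l=(\pi\cup\sigma_k)_l$ for all $l\le\Delta(w)$.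

*Proof.* Given $n_k$, there are finitely many pairs $(\pi,p)$. Treat them one after another, starting with $\sigma=\emptyset$. Suppose the current $\sigma$ is defined on $[n_k,m)$, where $m\ge n_k$. If no $E\in Z_p$ extends $\pi\cup\sigma$, do nothing; this stays true when $\sigma$ is extended. Otherwise take such an $E$ and apply (D) to $E$ and $m$. We get $w\in\mathcal D_p$ with $\Delta(w)\ge m\geq n_k$ and $d^w_l=E_l=(\pi\cup\sigma)_l$ for $l<m$. Extend $\sigma$ to $[n_k,\Delta(w)]$ by the values of $d^w$; now $d^w$ agrees with $\pi\cup\sigma$ up to $\Delta(w)$, and this too stays true. After the last pair extend $\sigma$ by one more arbitrary value. The result is $\sigma_k$, and $n_{k+1}$ is the end of its domain. $\square$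

## 5. Straightening the columns

The sets $H(X_j)$ are only almost disjoint, and $H(X_E)$ is not controlled by them when $E$ is infinite. The first use of OCA repairs this on an infinite set of columns.

**Lemma 5.1.** There are an infinite $M\subseteq\omega$ and pairwise disjoint $A_j\in h(X_j)$ $(j\in M)$ with
$$(4)\qquad H(X_E)\cap A_M=^*A_E\quad\text{for all }E\subseteq M .$$

*Proof.* Put $A^0_j=H(X_j)\setminus\bigcup_{j'<j}H(X_{j'})$. Since the classes $h(X_j)$ are pairwise disjoint, $A^0_j\in h(X_j)$, and these sets are pairwise disjoint. Re-index the $X_j$ and $A^0_j$ by $T$ via a bijection $\omega\leftrightarrow T$.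

**Step 1: a coloring.** Let $\mathcal X=\{(x,E):x\in2^\omega,\ E\subseteq T_x\}$, with the separable metric topology obtained from the injection
$$(x,E)\mapsto(x,E,H(X_{T_x}),H(X_E))\in2^\omega\times\mathcal P(T)\times\mathcal P(R)^2 .$$
Put $\{(x,E),(x',E')\}\in K_0$ iff $x\ne x'$, $E\cap T_{x'}=E'\cap T_x$, and some $i\in H(X_{T_x})\cap H(X_{T_{x'}})$ lies in exactly one of $H(X_E)$, $H(X_{E'})$. Here $E\cap T_{x'}=E\cap(T_x\cap T_{x'})$, and similarly for $E'$; since $T_x\cap T_{x'}$ is finite and locally constant, $K_0$ is open.

**Step 2: there is no uncountable $\mathcal U$ with $[\mathcal U]^2\subseteq K_0$.** Given such $\mathcal U$, distinct members have distinct first coordinates. Let $E^*=\bigcup\{E:(x,E)\in\mathcal U\}$. For $(x,E)\in\mathcal U$ we have $E^*\cap T_x=E$, because $E'\cap T_x=E\cap T_{x'}\subseteq E$ for every other member $(x',E')$. So $X_E=X_{E^*}\cap X_{T_x}$, and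
$$\Phi=H(X_E)\mathbin\triangle\bigl(H(X_{E^*})\cap H(X_{T_x})\bigr)$$
is finite. There are only countably many possibilities for the pair $(\Phi,\ H(X_E)\cap\Phi)$, so two members $(x,E),(x',E')$ of $\mathcal U$ have the same $\Phi$ and the same trace $H(X_E)\cap\Phi=H(X_{E'})\cap\Phi$. Let $i\in H(X_{T_x})\cap H(X_{T_{x'}})$. If $i\notin\Phi$, then $i\in H(X_E)$ and $i\in H(X_{E'})$ are both equivalent to $i\in H(X_{E^*})$. If $i\in\Phi$, they are equivalent because the traces agree. So this pair is not in $K_0$, a contradiction.

**Step 3: dense sets and blocks.** By OCA, $\mathcal X=\bigcup_p\mathcal X_p$ with $[\mathcal X_p]^2\subseteq K_1$. Let $\mathcal D_p\subseteq\mathcal X_p$ be countable and dense in $\mathcal X_p$, and fix $x\in2^\omega$ that is not a first coordinate of a member of $\bigcup_p\mathcal D_p$. Identify $x|l$ with $l$, and subsets of $T_x$ with elements of $2^\omega$. Let $Z_p=\{E:(x,E)\in\mathcal X_p\}$, so $\bigcup_pZ_p=2^\omega$. For $w=(c,d)\in\mathcal D_p$ let $\Delta(w)=\Delta(c)$ and, for $l\le\Delta(c)$, let $d^w_l=1$ iff $x|l\in d$. If $E\in Z_p$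 and $m\in\omega$, density gives $(c,d)\in\mathcal D_p$ so close to $(x,E)$ that $c|m=x|m$ and $d$, $E$ agree on $\{x|l:l<m\}$. Then $\Delta(c)\ge m$; so (D) holds. Take $n_k,\sigma_k,w(p,k,\pi)$ from the Block Lemma with $F_l=\{0,1\}$.

**Step 4: trimming the $A^0_l$.** Let $L_1=\bigcup_{k\text{ odd}}[n_k,n_{k+1})$. Let $l\in[n_m,n_{m+1})$ with $m$ odd, and put $k=m+1$. Consider the finitely many existing $(c,d)=w(p,k,\pi)$ with $p\le k$. Since $l<n_k\le\Delta(c)$, the node $x|l$ is in $T_x\cap T_c$, so $A^0_l\subseteq^*H(X_{T_x})\cap H(X_{T_c})$. Also $x|l\in d$ iff $\pi(l)=1$. So $A^0_l\subseteq^*H(X_d)$ if $\pi(l)=1$, and $A^0_l\cap H(X_d)=^*\emptyset$ if $\pi(l)=0$. Let $A_l$ be a cofinite subset of $A^0_l$ such that all these finitely many relations hold exactly for $A_l$.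

**Step 5: verification.** For $E\subseteq L_1$ let $\hat E$ equal $E$ on $L_1$ and $\sigma_k$ on the even blocks. Choose $p$ with $\hat E\in Z_p$. Let $m$ be odd with $k=m+1\ge p$, and $\pi=\hat E|n_k$. As $k$ is even, $\hat E$ extends $\pi\cup\sigma_k$, so $w(p,k,\pi)=(c,d)$ exists, and $d$ agrees with $\hat E$ on $T_x\cap T_c$. Both $(x,\hat E)$ and $(c,d)$ are in $\mathcal X_p$ and $c\ne x$, so this pair is in $K_1$. Hence $H(X_{\hat E})$ and $H(X_d)$ agree on $H(X_{T_x})\cap H(X_{T_c})$, which contains $A_l$ for $l\in[n_m,n_{m+1})$. So for these $l$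
$$A_l\subseteq H(X_{\hat E})\ \text{ if }l\in E,\qquad A_l\cap H(X_{\hat E})=\emptyset\ \text{ if }l\notin E.$$
For the finitely many remaining $l\in L_1$ this holds modulo finite, since $h$ is a homomorphism. Thus $H(X_{\hat E})\cap A_{L_1}=^*A_E$. In particular $H(X_{\hat\emptyset})\cap A_{L_1}=^*\emptyset$. Since $X_E=X_{\hat E}\setminus X_{\hat\emptyset}$, we get $H(X_E)\cap A_{L_1}=^*A_E$. So the set $M$ of indices that correspond to $\{x|l:l\in L_1\}$ is as required. $\square$

Fix $M$ and $(A_j)_{j\in M}$. Property (4) passes to infinite subsets of $M$. For $i\in A_M$ let $J(i)$ be the $j$ with $i\in A_j$. Since $H(X\cap X_E)=^*H(X)\cap H(X_E)$, (4) gives, for $X\subseteq\mathbb Z$ and $E\subseteq M$,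
$$(5)\qquad H(X\cap X_E)\cap A_M=^*H(X)\cap A_E .$$

## 6. Points for all sequences from countable algebras

Let $\mathcal Q_j$ $(j\in M)$ be a countable algebra of subsets of $X_j$, written as $\mathcal Q_j=\bigcup_m\mathcal Q_{j,m}$ with increasing finite subalgebras, fixed from now on. For $a\subseteq M$ and $Y\in\prod_{j\in a}\mathcal Q_j$ let
$$\Psi(Y)=H\Bigl(\bigcup_{j\in a}Y_j\Bigr)\cap A_a .$$
If $Y\in\prod_{j\in a}\mathcal Q_j$ and $Y'\in\prod_{j\in a'}\mathcal Q_j$ agree on $b\subseteq a\cap a'$, then
$$(6)\qquad\Psi(Y)\cap A_b=^*\Psi(Y')\cap A_b ,$$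
because by (5) both are $=^*H(\bigcup_{j\in b}Y_j)\cap A_M$. Let $\lambda_j:\mathcal Q_j\to\mathcal P(A_j)$ be the homomorphism of Lemma 3.1 (for $\mathcal Q_j$, $X_j$, $A_j$). Applying (6) with $b=\{j\}$ we get
$$(7)\qquad\Psi(Y)\cap A_j=^*H(Y_j)\cap A_j=^*\lambda_j(Y_j)\qquad(j\in a).$$

Statement (6) will be our source of contradictions: two sequences that agree at infinitely many columns cannot have $\Psi$-values that differ on each of those columns.

**Definition.** A set $a\subseteq M$ is **$\mathcal Q$-good** if there are ultrafilters $y_i$ of $\mathcal Q_{J(i)}$ $(i\in A_a)$ with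
$$(8)\qquad\Psi(Y)=^*\{i\in A_a:Y_{J(i)}\in y_i\}\quad\text{for all }Y\in\prod_{j\in a}\mathcal Q_j .$$

A finite $a$ is good by (7), with the points that define the $\lambda_j$. For infinite $a$ the $\lambda_j$ may err finitely in every column, and (8) then fails. By (6) (extend $Y$ by $\emptyset$), subsets of good sets are good with the same $y_i$. If $a$ is good, then taking $Y_j=q$ and $\emptyset$ elsewhere we get
$$(9)\qquad\{i\in A_j:q\in y_i\}=^*H(q)\cap A_j\qquad(j\in a,\ q\in\mathcal Q_j).$$

**Proposition 6.1.** Every infinite $M'\subseteq M$ contains an infinite $\mathcal Q$-good set.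

Since everything above passes to $M'$, we may take $M'=M$. Index $M$ by $T$ via a bijection, so that subsets of $T$, in particular branches, are subsets of $M$. We first handle sequences with $Y_j\in\mathcal Q_{j,f(j)}$ for a bound $f$, and then glue over all $f$.

**Definition.** For $f\in\omega^M$, a set $a\subseteq M$ is **$f$-trivial** if there are functions $\psi_j:\mathcal Q_{j,f(j)}\to\mathcal P(A_j)$ $(j\in a)$ with $\Psi(Y)=^*\bigcup_{j\in a}\psi_j(Y_j)$ for all $Y\in\prod_{j\in a}\mathcal Q_{j,f(j)}$.

Then, by (7) (take $Y_j=q$ and $\emptyset$ elsewhere), automatically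
$$(10)\qquad\psi_j(q)=^*\lambda_j(q)\qquad(j\in a,\ q\in\mathcal Q_{j,f(j)}).$$

### 6.1. Almost every branch is $f$-trivial

**Lemma 6.2.** For each $f\in\omega^M$, $T_x$ is $f$-trivial for all but countably many $x\in2^\omega$.

*Proof.* **Step 1: the coloring.** Let $\mathcal X=\{(x,Y):x\in2^\omega,\ Y\in\prod_{s\in T_x}\mathcal Q_{s,f(s)}\}$, with the topology from
$$(x,Y)\mapsto(x,Y,\Psi(Y))\in2^\omega\times\prod_{s\in T}(\mathcal Q_{s,f(s)}\cup\{*\})\times\mathcal P(R),$$
where the middle factors are finite and discrete and the value off $T_x$ is $*$. Let $\{(x,Y),(x',Y')\}\in K_0$ iff $x\ne x'$, $Y=Y'$ on $T_x\cap T_{x'}$, and $\Psi(Y)\cap A_s\ne\Psi(Y')\cap A_s$ for some $s\in T_x\cap T_{x'}$. As $T_x\cap T_{x'}$ is finite and locally constant, and a difference is witnessed by one $i\in A_s$, $K_0$ is open.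

Suppose $\mathcal U$ is uncountable with $[\mathcal U]^2\subseteq K_0$. Distinct members have distinct first coordinates and agree on common nodes, so there is $Y^*\in\prod_{s\in M}\mathcal Q_s$ that extends all $Y$ with $(x,Y)\in\mathcal U$, with $\emptyset$ elsewhere. By (6), $\Psi(Y)=^*\Psi(Y^*)\cap A_{T_x}$. Two members $(x,Y),(x',Y')$ of $\mathcal U$ have the same finite error set $\Phi=\Psi(Y)\mathbin\triangle(\Psi(Y^*)\cap A_{T_x})$ and the same trace of $\Psi$ on it. Let $s\in T_x\cap T_{x'}$ and $i\in A_s$. If $i\notin\Phi$, then $i\in\Psi(Y)$ and $i\in\Psi(Y')$ are both equivalent to $i\in\Psi(Y^*)$; if $i\in\Phi$, the traces agree. So the two are not a $K_0$-pair, a contradiction. By OCA, $\mathcal X=\bigcup_p\mathcal X_p$ with $[\mathcal X_p]^2\subseteq K_1$.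

**Step 2: blocks along a new branch.** Take $\mathcal D_p\subseteq\mathcal X_p$ countable and dense in $\mathcal X_p$, and let $x$ be any point that is not a first coordinate of a member of $\bigcup_p\mathcal D_p$. We show that $T_x$ is $f$-trivial. Identify $x|l$ with $l$; write $A_l,\lambda_l$ for $A_{x|l},\lambda_{x|l}$, and let $F_l$ be the finite algebra $\mathcal Q_{x|l,f(x|l)}$. Let $Z_p=\{Y\in\prod_lF_l:(x,Y)\in\mathcal X_p\}$, so $\bigcup_pZ_p=\prod_lF_l$. For $w=(c,d)\in\mathcal D_p$ let $\Delta(w)=\Delta(c)$ and $d^w_l=d_{x|l}$ for $l\le\Delta(c)$. As in Lemma 5.1, density gives (D). Take $n_k,\sigma_k,w(p,k,\pi)$ from the Block Lemma.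

For $\epsilon\in\{0,1\}$ let $L_\epsilon=\bigcup\{[n_k,n_{k+1}):k\equiv\epsilon\bmod2\}$. It suffices that $L_0$ and $L_1$ are both $f$-trivial: $\Psi(Y)$ is the union of its parts on $A_{L_0}$ and $A_{L_1}$, and by (6) these are $=^*\Psi(Y|L_0)$ and $=^*\Psi(Y|L_1)$.

Fix $\epsilon$. Let
$$I_m=[n_{2m+\epsilon},n_{2m+\epsilon+1}),\quad k(m)=2m+\epsilon+1,\quad\mathcal S_m=\prod_{l\in I_m}F_l,\quad A^m=\bigcup_{l\in I_m}A_l,\quad\mathcal W=\prod_m\mathcal S_m .$$
Each $\mathcal S_m$ is finite, so $\mathcal W$ is compact metrizable. For $S\in\mathcal W$ let $\hat S\in\prod_lF_l$ be $S_m$ on $I_m$ and $\sigma_k$ on the blocks $[n_k,n_{k+1})$ with $k\not\equiv\epsilon\bmod2$. Let $Z'_p=\{S:\hat S\in Z_p\}$.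

Let $S\in Z'_p$ and $k=k(m)\ge p$. Then $\hat S$ extends $(\hat S|n_k)\cup\sigma_k$, so $w(p,k,\hat S|n_k)=(c,d)$ exists, $d$ agrees with $\hat S$ on $T_x\cap T_c$, and $l<n_k\le\Delta(c)$ for $l\in I_m$. As the distinct elements $(x,\hat S)$ and $(c,d)$ of $\mathcal X_p$ do not form a $K_0$-pair,
$$(11)\qquad\Psi(\hat S)\cap A^m=\Psi(d)\cap A^m=:G_m(S_0,\dots,S_m),$$
and the right side depends only on $S_0,\dots,S_m$ (and $p$), because $\hat S|n_{k(m)}$ does.

**Step 3: making one piece large everywhere.** We have $\mathcal W=\bigcup_pZ'_p$, so by the Baire category theorem some $Z'_p$ is nonmeager; fix this $p$. Let $V$ be the union of all basic open sets in which $Z'_p$ is meager. There are countably many, so $Z'_p\cap V$ is meager. Hence $V$ is not dense; otherwise $\mathcal W\setminus V$ would be nowhere dense and $Z'_p$ meager. So there are $m_0\ge p$ and $\rho\in\prod_{m<m_0}\mathcal S_m$ such that $\mathcal O=[\rho]=\{S\in\mathcal W:S\supseteq\rho\}$ is disjoint from $V$. Then $Z=Z'_p\cap[\rho]$ is nonmeager in every nonempty open subset of $\mathcal O$. In particular $G_m(\rho')$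 is defined for every $m\ge m_0$ and every $\rho'\in\prod_{m'\le m}\mathcal S_{m'}$ that extends $\rho$, since $Z\cap[\rho']\neq\emptyset$ and $k(m)\ge p$.

**Step 4: $G_m$ forgets the past.** *There are $m_1\ge m_0$, $\alpha\in\prod_{m<m_1}\mathcal S_m$ extending $\rho$, and $\theta_m:\mathcal S_m\to\mathcal P(A^m)$ $(m\ge m_1)$ with $G_m(\rho')=\theta_m(\rho'_m)$ whenever $m\ge m_1$ and $\rho'\in\prod_{m'\le m}\mathcal S_{m'}$ extends $\alpha$.*

Suppose first that for all $\alpha,\beta\supseteq\rho$ of equal length $m_1$ there are $m\ge m_1$, $\alpha'\supseteq\alpha$ and $\beta'\supseteq\beta$ of length $m$, and $\sigma\in\mathcal S_m$ with $G_m(\alpha'\sigma)\ne G_m(\beta'\sigma)$. Let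
$$\mathcal G=\{(S,S')\in\mathcal O^2:\ S_m=S'_m\text{ and }G_m(S|(m{+}1))\ne G_m(S'|(m{+}1))\text{ for infinitely many }m\ge m_0\}.$$
For each $m^*$ the set of pairs for which this happens at some $m\ge m^*$ is open, and it is dense in $\mathcal O^2$ by the supposition (lengthen the given $\alpha,\beta$ to a common length $\ge m^*$). So $\mathcal G$ is a dense $G_\delta$. By the Kuratowski–Ulam theorem, $\mathcal G_S=\{S':(S,S')\in\mathcal G\}$ is comeager in $\mathcal O$ for comeager many $S\in\mathcal O$. As $Z$ is nonmeager, there is $S\in Z$ with $\mathcal G_S$ comeager in $\mathcal O$, and then there is $S'\in Z\cap\mathcal G_S$. On the infinite set of $m$ in question, $\hat S$ and $\hat S'$ agree on $I_m$ while by (11) $\Psi(\hat S)$ and $\Psi(\hat S')$ differ on $A^m$. This contradicts (6).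

So some $\alpha,\beta\supseteq\rho$ of equal length $m_1$ satisfy $G_m(\alpha'\sigma)=G_m(\beta'\sigma)$ for all such $m,\alpha',\beta',\sigma$. Comparing all $\alpha'$ with one and the same $\beta'$, we see that $G_m(\alpha'\sigma)$ depends only on $\sigma$; call it $\theta_m(\sigma)$.

**Step 5: the $\theta_m$ work for every $S$.** *For every $S\in\mathcal W$, $\Psi(\hat S)\cap A^m=\theta_m(S_m)$ for almost all $m$.* Suppose this fails for all $m$ in an infinite set $b$ of numbers $m\ge m_1$. The set of $S'\in[\alpha]$ with $S'_m=S_m$ for infinitely many $m\in b$ is a dense $G_\delta$ in $[\alpha]$, and $Z$ is nonmeager in $[\alpha]$; choose $S'$ in both. For those $m$, $\Psi(\hat S')\cap A^m=\theta_m(S'_m)=\theta_m(S_m)\ne\Psi(\hat S)\cap A^m$, against (6).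

**Step 6: splitting blocks into columns.** For $l\in I_m$, $m\ge m_1$ and $q\in F_l$ put $\psi_l(q)=\theta_m(\sigma)\cap A_l$, where $\sigma_l=q$ and $\sigma_{l'}=\emptyset$ for $l'\ne l$. For almost all $m$ we have $\theta_m(\sigma)\cap A_l=\psi_l(\sigma_l)$ for *all* $\sigma\in\mathcal S_m$, $l\in I_m$. Otherwise, for infinitely many $m$ there are $\sigma^m$ and $l_m$ for which this fails. Let $S_m=\sigma^m$, and let $S'_m$ have the entry $\sigma^m_{l_m}$ at $l_m$ and $\emptyset$ elsewhere, for these $m$ (and let both be arbitrary for other $m$). Then $\hat S,\hat S'$ agree at the coordinates $l_m$, but by Step 5 $\Psi(\hat S)$ and $\Psi(\hat S')$ differ on $A_{l_m}$ for almost all of these $m$, against (6). So, by Step 5, for every $S$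
$$\Psi(\hat S)\cap A_l=\psi_l(\hat S_l)\quad\text{for almost all }l\in L_\epsilon .$$
Next, for almost all $l\in L_\epsilon$ we have $\psi_l(q)=^*\lambda_l(q)$ for all $q\in F_l$. Otherwise choose bad $q_l$ at infinitely many $l$ and an $S$ with $\hat S_l=q_l$ there; for almost all of these $l$, $\psi_l(q_l)=\Psi(\hat S)\cap A_l=^*\lambda_l(q_l)$ by (7), a contradiction. For the finitely many $l$ that are exceptional here, or lie in some $I_m$ with $m<m_1$, (re)define $\psi_l=\lambda_l|F_l$. Now $\psi_l(q)=^*\lambda_l(q)$ for all $l\in L_\epsilon$ and $q\in F_l$. So for each $S$ the sets $\Psi(\hat S)$ and $\psi_l(\hat S_l)$ are equal on $A_l$ for almost all $l\in L_\epsilon$, and equal modulo finite for the others by (7). Hence $\Psi(\hat S)\cap A_{L_\epsilon}=^*\bigcup_{l\in L_\epsilon}\psi_l(\hat S_l)$. Every $Y\in\prod_{l\in L_\epsilon}F_l$ is $\hat S|L_\epsilon$ for some $S$, and $\Psi(Y)=^*\Psi(\hat S)\cap A_{L_\epsilon}$ by (6). So $L_\epsilon$ is $f$-trivial. $\square$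

### 6.2. One branch for all bounds

**Claim.** There is $x\in2^\omega$ such that $T_x$ is $f$-trivial for all $f\in\omega^M$.

*Proof.* Otherwise choose for each $x$ a function $f_x$ such that $T_x$ is not $f_x$-trivial. Take $\aleph_1$ many distinct $x_\xi$ and, by $\mathfrak b>\aleph_1$, a function $f$ with $f_{x_\xi}\le^*f$ for all $\xi$. By Lemma 6.2 some $T_{x_\xi}$ is $f$-trivial, say by $(\psi_j)$. Write $g=f_{x_\xi}$ and let $b=\{j\in T_{x_\xi}:g(j)\le f(j)\}$, a cofinite subset of $T_{x_\xi}$. For $j\in b$ restrict $\psi_j$ to $\mathcal Q_{j,g(j)}$, and for the finitely many other $j$ use $\lambda_j|\mathcal Q_{j,g(j)}$. Let $Y\in\prod_{j\in T_{x_\xi}}\mathcal Q_{j,g(j)}$. Applying $f$-triviality to the sequence that is $Y_j$ on $b$ and $\emptyset$ off $b$, and then (6), we get $\Psi(Y)\cap A_b=^*\bigcup_{j\in b}\psi_j(Y_j)$; for $j\notin b$, (7) gives $\Psi(Y)\cap A_j=^*\lambda_j(Y_j)$. So $T_{x_\xi}$ is $g$-trivial, a contradiction. $\square$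

### 6.3. Gluing over all bounds

*Proof of Proposition 6.1.* Let $a=T_x$ for $x$ as in the Claim. For each $f\in\omega^a$ choose $\psi^f=(\psi^f_j)_{j\in a}$ that witnesses $f$-triviality of $a$. The aim is to pick many $f$ whose $\psi^f$ are literally compatible and to take their union.

**Step 1: compatibility up to finitely many columns.** For $f,f'\in\omega^a$,
$$(12)\qquad\psi^f_j\text{ and }\psi^{f'}_j\text{ agree on }\mathcal Q_{j,\min(f(j),f'(j))}\text{ for almost all }j\in a .$$
Otherwise choose $Y$ with $Y_j\in\mathcal Q_{j,\min(f(j),f'(j))}$ for all $j$ and $\psi^f_j(Y_j)\ne\psi^{f'}_j(Y_j)$ for infinitely many $j$. Then $\bigcup_j\psi^f_j(Y_j)$ and $\bigcup_j\psi^{f'}_j(Y_j)$ differ infinitely, but both are $=^*\Psi(Y)$.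

**Step 2: OCA on the set of bounds.** By (10), $\psi^f_j(q)$ belongs to the countable set of finite modifications of $\lambda_j(q)$ in $\mathcal P(A_j)$; give it the discrete topology. Recording $f(j)$ for all $j$, and $\psi^f_j(q)$ for all $j$ and all $q\in\mathcal Q_j$ (with the value $*$ if $q\notin\mathcal Q_{j,f(j)}$), we obtain a separable metric topology on $\omega^a$. Let $\{f,f'\}\in K_0$ iff $\psi^f_j(q)\ne\psi^{f'}_j(q)$ for some $j$ and some $q\in\mathcal Q_{j,\min(f(j),f'(j))}$. This is open.

Suppose $[\mathcal U]^2\subseteq K_0$ with $|\mathcal U|=\aleph_1$. By $\mathfrak b>\aleph_1$ take $f^*$ with $f\le^*f^*$ for all $f\in\mathcal U$. For $f\in\mathcal U$ there is by (12) a finite set $a_0$ off which $f\le f^*$ and $\psi^f_j=\psi^{f^*}_j|\mathcal Q_{j,f(j)}$. There are only countably many possibilities for $a_0$, $f|a_0$ and $(\psi^f_j)_{j\in a_0}$, because each $\mathcal Q_{j,f(j)}$ is finite. So two different $f,f'\in\mathcal U$ have these data in common. They agree in columns of $a_0$, and off $a_0$ both are restrictions of $\psi^{f^*}_j$; so they are not a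 $K_0$-pair, a contradiction. By OCA, $\omega^a=\bigcup_p\mathcal C_p$ with $[\mathcal C_p]^2\subseteq K_1$.

**Step 3: a cofinal piece.** Some $\mathcal C=\mathcal C_p$ is $\le^*$-cofinal in $\omega^a$. Otherwise take for each $p$ a function $g_p$ that is not $\le^*$ any member of $\mathcal C_p$, and $g$ with $g_p\le^*g$ for all $p$; then $g$ lies in some $\mathcal C_p$, a contradiction. Moreover $\{f(j):f\in\mathcal C\}$ is unbounded for all $j$ outside a finite set $a_1$; otherwise a function that exceeds these bounds at infinitely many $j$ would not be $\le^*$ any member of $\mathcal C$.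

**Step 4: the glued maps.** For $j\in a\setminus a_1$ let $\psi_j=\bigcup_{f\in\mathcal C}\psi^f_j$. It is a function because $[\mathcal C]^2\subseteq K_1$, and its domain is $\mathcal Q_j$ because the values $f(j)$ are unbounded. By (10), $\psi_j(q)=^*\lambda_j(q)$ for all $q\in\mathcal Q_j$. We claim
$$\Psi(Y)=^*\bigcup_{j\in a\setminus a_1}\psi_j(Y_j)\quad\text{for all }Y\in\prod_{j\in a\setminus a_1}\mathcal Q_j .$$
Given $Y$, cofinality provides $f'\in\mathcal C$ with $Y_j\in\mathcal Q_{j,f'(j)}$ for all $j$ in a cofinite subset $b$ of $a\setminus a_1$. Apply $f'$-triviality to the sequence equal to $Y_j$ on $b$ and $\emptyset$ elsewhere. With (6) we get $\Psi(Y)\cap A_b=^*\bigcup_{j\in b}\psi_j(Y_j)$. For the finitely many $j\in(a\setminus a_1)\setminus b$, (7) gives $\Psi(Y)\cap A_j=^*\lambda_j(Y_j)=^*\psi_j(Y_j)$.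

**Step 5: points.** For almost all $j\in a\setminus a_1$, $\psi_j$ is a Boolean homomorphism $\mathcal Q_j\to\mathcal P(A_j)$. Otherwise, at infinitely many $j$, one and the same of the two laws $\psi_j(q\cap q')=\psi_j(q)\cap\psi_j(q')$, $\psi_j(X_j\setminus q)=A_j\setminus\psi_j(q)$ fails for some $q=q_j$, $q'=q'_j$. (These two laws imply that $\psi_j$ preserves $\emptyset$ and $X_j$.) Let $Y,Y'$ have these entries at these $j$ and $\emptyset$ elsewhere. By Step 4 this contradicts
$$\Psi\bigl((Y_j\cap Y'_j)_j\bigr)=^*\Psi(Y)\cap\Psi(Y')\quad\text{or}\quad\Psi\bigl((X_j\setminus Y_j)_j\bigr)=^*A_{a\setminus a_1}\setminus\Psi(Y);$$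
the latter relation holds because $H(X_{a\setminus a_1})\cap A_{a\setminus a_1}=^*A_{a\setminus a_1}$ by (4). Delete the exceptional $j$, and put $y_i=\{q\in\mathcal Q_j:i\in\psi_j(q)\}$ for $i\in A_j$. These are ultrafilters, and by Step 4 and (6) the remaining infinite set is $\mathcal Q$-good. $\square$

From here on we need neither OCA nor $\mathfrak b>\aleph_1$ directly, only Proposition 6.1.

## 7. Infinite unions inside a column

A good set controls sequences with one member of $\mathcal Q_j$ per column. The next lemma turns this into control of infinite unions within a column, for almost all columns. This is what Section 3 was missing.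

**Lemma 7.1.** Let $a$ be $\mathcal Q$-good with $(y_i)$, let $b\subseteq a$ be infinite, and for $j\in b$ let $P_j\subseteq A_j$ be infinite and $\{B_i:i\in P_j\}\subseteq\mathcal Q_j$ pairwise disjoint with $B_i\in y_i$. Then for all but finitely many $j\in b$: for **every** $S\subseteq P_j$, $H(\bigcup_{i\in S}B_i)\cap P_j=^*S$.

*Proof.* Otherwise there are an infinite $b'\subseteq b$ and $S_j\subseteq P_j$ $(j\in b')$ for which the equation fails. Let $W=\bigcup_{j\in b'}\bigcup_{i\in S_j}B_i$. By (5),
$$H(W)\cap P_j=^*H(W\cap X_j)\cap P_j=H\Bigl(\bigcup_{i\in S_j}B_i\Bigr)\cap P_j\ne^*S_j .$$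
So we can choose $i_j\in P_j$ in $(H(W)\cap P_j)\mathbin\triangle S_j$. For all $j$ in an infinite $b''\subseteq b'$ we are in the same case: either always $i_j\in S_j\setminus H(W)$, or always $i_j\in H(W)\setminus S_j$.

Let $U=\bigcup_{j\in b''}B_{i_j}$. This is a union of one member of $\mathcal Q_j$ per column, and $B_{i_j}\in y_{i_j}$, so by goodness $i_j\in H(U)$ for almost all $j\in b''$. In the first case $U\subseteq W$, so $H(U)\subseteq^*H(W)$, and $i_j\in H(W)$ for almost all $j\in b''$. In the second case $B_{i_j}$ is disjoint from all $B_i$ with $i\in S_j$, so $U\cap W=\emptyset$; then $H(U)\cap H(W)$ is finite, and $i_j\notin H(W)$ for almost all $j\in b''$. Either way this is a contradiction. $\square$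

## 8. Dyadic residues and the proof of Theorem 1

We now repeat Section 1 inside the columns, with translation by $\tau_j$ in place of translation by $1$. Let
$$\mathcal Q_j=\{X_j\cap P:P\subseteq\mathbb Z\text{ periodic with period a power of }2\}.$$
This is a countable algebra of subsets of $X_j$, invariant under translation by multiples of $\tau_j$. For an ultrafilter $y$ of $\mathcal Q_j$ and $\delta\in\tau_j\mathbb Z$ put $y+\delta=\{q+\delta:q\in y\}$.

**Step 1: no ultrafilter of $\mathcal Q_j$ is fixed by a nonzero translation.** Let $N\ge1$ and $2^k>N\tau_j$. The ultrafilter $y$ contains exactly one set $X_j\cap(c+2^k\mathbb Z)$ from the corresponding partition of $X_j$, and $y+N\tau_j$ contains $X_j\cap(c+N\tau_j+2^k\mathbb Z)$, which is disjoint from it. So $y+N\tau_j\ne y$.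

By Proposition 6.1 let $a\subseteq M$ be infinite and $\mathcal Q$-good with $(y_i)$. As $X_j+\tau_j=X_j$, (3) gives $r^{\tau_j}[A_j]=^*A_j$. Let
$$N_j=\{i\in A_j:r^{\tau_j}(i)\in A_j,\ y_{r^{\tau_j}(i)}\ne y_i+\tau_j\}.$$

**Claim 8.1.** $N_j$ is finite for all but finitely many $j\in a$.

**Step 2: the Claim implies Theorem 1.** Fix $j\in a$ with $N_j$ finite. Since $\mathbb Z=\bigcup_{u<\tau_j}(X_j+u)$, we have $R=^*\bigcup_{u<\tau_j}r^u[A_j]$. As $r$ has infinitely many cycles, some cycle $C$ avoids the three finite sets $R\setminus\bigcup_{u<\tau_j}r^u[A_j]$, $\{i\in A_j:r^{\tau_j}(i)\notin A_j\}$ and $N_j$. Because $C$ avoids the first, some point of $C$ is in some $r^u[A_j]$; so there is $i_0\in C\cap A_j$. Because $C$ avoids the other two, we get inductively $r^{n\tau_j}(i_0)\in A_j$ and $y_{r^{n\tau_j}(i_0)}=y_{i_0}+n\tau_j$. For $n=|C|$ we get $y_{i_0}=y_{i_0}+|C|\tau_j$, against Step 1.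

It remains to prove the Claim. Suppose that $N_j$ is infinite for all $j$ in an infinite $b\subseteq a$.

**Step 3: making the points injective.** For $i\in N_j$ let $z_i=y_{r^{\tau_j}(i)}-\tau_j\ne y_i$. The maps $i\mapsto y_i$ and $i\mapsto z_i$ are not both constant on an infinite $P\subseteq N_j$. If they were, with values $y\ne z$, pick $q\in y\setminus z$. By (9) $P\subseteq^*H(q)$, so $r^{\tau_j}[P]\subseteq^*H(q+\tau_j)$. As $r^{\tau_j}[P]\subseteq A_j$ and $q+\tau_j\in\mathcal Q_j$, (9) gives $q+\tau_j\in y_{r^{\tau_j}(i)}$, i.e. $q\in z_i=z$, for almost all $i\in P$, a contradiction. By Lemma 1.2 one of the two maps is injective on an infinite subset of $N_j$. Shrinking $b$, assume it is the same one for all $j\in b$.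

If it is $i\mapsto y_i$, put $\varepsilon=1$. If it is $i\mapsto z_i$, put $\varepsilon=-1$ and pass to the points $i'=r^{\tau_j}(i)\in A_j$; for them $y_{i'}=z_i+\tau_j$, so $i'\mapsto y_{i'}$ is injective, and $r^{-\tau_j}(i')=i\in A_j$ with $y_{r^{-\tau_j}(i')}=y_i\ne z_i=y_{i'}-\tau_j$. So in all cases, with $\delta_j=\varepsilon\tau_j$, there are infinite $P_j\subseteq A_j$ $(j\in b)$ such that $r^{\delta_j}[P_j]\subseteq A_j$, $i\mapsto y_i$ is injective on $P_j$, and $y_{r^{\delta_j}(i)}\ne y_i+\delta_j$ for $i\in P_j$.

**Step 4: disjoint sets and their unions.** By Lemma 1.1, after shrinking $P_j$, there are pairwise disjoint $B_i\in\mathcal Q_j$ $(i\in P_j)$ with $B_i\in y_i$. Since $y_i\ne y_{r^{\delta_j}(i)}-\delta_j$, we may intersect $B_i$ with a member of $y_i$ that is not in $y_{r^{\delta_j}(i)}-\delta_j$; so we may also assume $B_i+\delta_j\notin y_{r^{\delta_j}(i)}$. For $S\subseteq P_j$ let $V^j_S=\bigcup_{i\in S}B_i\subseteq X_j$. By Lemma 7.1, dropping finitely many $j$ from $b$, we have $H(V^j_S)\cap P_j=^*S$ for all $j\in b$ and $S\subseteq P_j$. Applying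 $r^{\delta_j}$ and (3),
$$(13)\qquad H(V^j_S+\delta_j)\cap r^{\delta_j}[P_j]=^*r^{\delta_j}[S]\qquad(j\in b,\ S\subseteq P_j).$$

**Step 5: enlarging the algebras.** In Section 1 the points lived on all of $\mathcal P(\mathbb Z)$, and we could ask whether $V_{C_m}\in z_i$. Here $V^j_{C}+\delta_j$ need not be in $\mathcal Q_j$, so we add the countably many sets that we need. Partition $P_j=\bigsqcup_{m\in\omega}C^j_m$ into infinite sets. For $j\in b$ let $\mathcal Q^*_j$ be the countable algebra of subsets of $X_j$ generated by $\mathcal Q_j$ and the sets $V^j_{C^j_m}+\delta_j$ $(m\in\omega)$; for $j\in M\setminus b$ put $\mathcal Q^*_j=\mathcal Q_j$. By Proposition 6.1, applied to the algebras $\mathcal Q^*_j$, there is an infinite $\mathcal Q^*$-good $a^*\subseteq b$, with ultrafilters $(y^*_i)$.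

*For almost all $j\in a^*$, $y^*_i\cap\mathcal Q_j=y_i$ for all $i\in A_j$.* Otherwise pick, for infinitely many $j$, $i_j\in A_j$ and $q_j\in\mathcal Q_j$ with $q_j\in y_{i_j}\setminus y^*_{i_j}$; this is possible since $y_{i_j}$ and $y^*_{i_j}\cap\mathcal Q_j$ are different ultrafilters of $\mathcal Q_j$. Let $Q$ be the union of these $q_j$. Then $H(Q)$ contains almost all $i_j$ by $\mathcal Q$-goodness, and almost none by $\mathcal Q^*$-goodness, a contradiction. Discard the exceptional $j$ from $a^*$.

**Step 6: choosing $i^j_m$.** Let $j\in a^*$ and $m\in\omega$. By (13), $r^{\delta_j}[C^j_m]\subseteq^*H(V^j_{C^j_m}+\delta_j)$, and $r^{\delta_j}[C^j_m]\subseteq A_j$. So (9) for $\mathcal Q^*$ gives $V^j_{C^j_m}+\delta_j\in y^*_{r^{\delta_j}(i)}$ for almost all $i\in C^j_m$. Choose such an $i=i^j_m\in C^j_m$. Since $B_{i^j_m}+\delta_j\in\mathcal Q_j$ is not in $y_{r^{\delta_j}(i^j_m)}=y^*_{r^{\delta_j}(i^j_m)}\cap\mathcal Q_j$,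
$$D^j_m:=V^j_{C^j_m\setminus\{i^j_m\}}+\delta_j=(V^j_{C^j_m}+\delta_j)\setminus(B_{i^j_m}+\delta_j)\in y^*_{r^{\delta_j}(i^j_m)},\qquad D^j_m\in\mathcal Q^*_j .$$
The sets $D^j_m$ $(m\in\omega)$ are pairwise disjoint.

**Step 7: the contradiction.** Let $P^*_j=\{r^{\delta_j}(i^j_m):m\in\omega\}$, an infinite subset of $A_j$, and attach $D^j_m$ to the point $r^{\delta_j}(i^j_m)$. Lemma 7.1, for $\mathcal Q^*$, $a^*$ and these sets, with all of $P^*_j$ as the subset, gives $P^*_j\subseteq^*H(\bigcup_mD^j_m)$ for almost all $j\in a^*$. Fix such a $j$, and let $S=\{i^j_m:m\in\omega\}$. By (13), $P^*_j=r^{\delta_j}[S]\subseteq^*H(V^j_S+\delta_j)$. But $\bigcup_mD^j_m=V^j_{P_j\setminus S}+\delta_j$ is disjoint from $V^j_S+\delta_j$. So the infinite set $P^*_j$ is almost contained in the finite set $H(\bigcup_mD^j_m)\cap H(V^j_S+\delta_j)$, a contradiction. This proves Claim 8.1 and Theorem 1, and with it Theorem 2. $\blacksquare$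

Note where (13) is used twice: in Step 6 for the countably many sets $C^j_m$, and in Step 7 for a set $S$ that was not known when $\mathcal Q^*_j$ was chosen. The second use is the reason why Lemma 7.1 must hold for every $S$.

## 9. Which trivial automorphisms embed, and no universal one

We prove Theorem 3. The orbits of a mod-finite permutation $f:A\to B$ are finite cycles, $\mathbb Z$-orbits, and finitely many others: forward rays, backward rays and finite paths. There are finitely many of the latter because each has an endpoint in $(\omega\setminus A)\cup(\omega\setminus B)$.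

**Proof of (a).** The aim is to produce an $h$ as in Theorem 1. Let $R$ be the union of the finite cycles of $g$, an infinite set, and $r=g|R$. As $f$ has only finitely many finite cycles, only finitely many points lie on finite orbits of $f$. Counting along each infinite orbit, and putting $\kappa=0$ on finite orbits, we get $\kappa:\omega\to\mathbb Z$ with $\kappa(f(n))=\kappa(n)+1$ for almost all $n\in A$. Then $f^\uparrow[\kappa^{-1}(X)]=[\kappa^{-1}(X+1)]$ for $X\subseteq\mathbb Z$. If $e\circ f^\uparrow=g^\uparrow\circ e$, let $h(X)$ be the restriction of $e([\kappa^{-1}(X)])$ to $R$. This is a homomorphism, and since $g$ maps $R$ onto $R$ and no other point into $R$, $h(X+1)=r^\uparrow(h(X))$. As MA gives $\mathfrak b>\aleph_1$, this contradicts Theorem 1. $\square$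

**Proof of (b).** "Only if" is (a), since $t\vee r$ has infinitely many finite cycles. For "if" we work in ZFC. Let $f$ have infinitely many finite cycles $c_0,c_1,\dots$ (all of them) of sizes $d_0,d_1,\dots$, and let $g=t\vee r$ on $\Omega=(\omega\times\mathbb Z)\sqcup R$, where now $R$ is the union of the cycles of $r$. The embedding will be given by points, as for $s^\uparrow$ in $t^\uparrow$ in Section 2.

For an ultrafilter $u\ni A$ on $\omega$ let $f(u)=\{X:f^{-1}[X]\in u\}$. The map $f$ acts bijectively on nonprincipal ultrafilters (with inverse given by $f^{-1}$), so $f^z(u)$ makes sense for nonprincipal $u$ and $z\in\mathbb Z$. The image of the principal ultrafilter at $n\in A$ is the principal ultrafilter at $f(n)$. Fix a nonprincipal ultrafilter $v$. Define ultrafilters $v_x$ on $\omega$ for $x\in\Omega$ as follows.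

* Assign injectively a $t$-orbit to each $\mathbb Z$-orbit and each ray of $f$. On a $t$-orbit assigned to a $\mathbb Z$-orbit, $v_x$ is principal, following an isomorphism of orbits. On one assigned to a forward ray $x_0,x_1,\dots$, let $v_{(n,z)}$ be principal at $x_z$ for $z\ge0$, and $v_{(n,z)}=f^z(v)$ for $z<0$. On one assigned to a backward ray $\dots,x_{-1},x_0$, let $v_{(n,z)}$ be principal at $x_z$ for $z\le0$, and $v_{(n,z)}=f^z(v)$ for $z>0$. On all other $t$-orbits $v_{(n,z)}=f^z(v)$.
* Choose $n_0<n_1<\cdots$ with $d_k\mid n_k!$. For $n_k\le n<n_{k+1}$ we have $d_k\mid n!$; map the $n!$-cycle of $r$ equivariantly onto $c_k$, and let $v_x$ be principal at the image of $x$. On the finitely many remaining points of $R$, let $v_x$ be an arbitrary principal ultrafilter.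

Call $n$ the center of the principal ultrafilter at $n$. Each $n\in\omega$ is the center of $v_x$ for only finitely many $x$: apart from finitely many points $x$, at most one $x$ if $n$ is on an infinite orbit, and if $n\in c_k$, only points of the finitely many $n'!$-cycles with $n_k\le n'<n_{k+1}$. As $\omega\setminus A$ is finite, $f(v_x)$ is defined for almost all $x$. Moreover $v_{g(x)}=f(v_x)$ for almost all $x$, since each of the finitely many rays produces at most one exception, and so do the finitely many remaining points of $R$. Almost every $n$ is the center of at least one $v_x$: all are, except possibly the points of the finitely many finite paths.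

Put $e([X])=[\{x\in\Omega:X\in v_x\}]$. For finite $X$ the set $\{x:X\in v_x\}$ is finite, so $e$ is a well-defined homomorphism; for infinite $X$ it is infinite, because infinitely many $n\in X$ are centers, so $e$ is injective. For almost all $x$ we have $A\in v_x$ and $v_{g(x)}=f(v_x)$, and then
$$f[X\cap A]\in v_{g(x)}\iff f^{-1}[f[X\cap A]]=X\cap A\in v_x\iff X\in v_x .$$
So $\{x':f[X\cap A]\in v_{x'}\}=^*g[\{x:X\in v_x\}]$, that is, $e\circ f^\uparrow=g^\uparrow\circ e$. $\square$

**Proof of (c).** Veličković's theorem (*OCA and automorphisms of $\mathcal P(\omega)/fin$*, Topology Appl. 49 (1993)) says that OCA + MA implies that all automorphisms of $\mathcal P(\omega)/\mathrm{fin}$ are trivial. So a universal automorphism would be $g^\uparrow$ for a mod-finite permutation $g$. If $g$ has infinitely many finite cycles, $s^\uparrow$ does not embed in $g^\uparrow$ by (a), as $s$ has no finite cycles. Suppose $g$ has only finitely many finite cycles. We show that the identity does not embed in $g^\uparrow$.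

**Step 1: an invariant infinite set contains a tail of an infinite orbit.** Let $X$ be infinite with $g^\uparrow[X]=[X]$. Then
$$F=\{x\in X:g(x)\text{ undefined or }\notin X\},\qquad F'=\{x\in X:g^{-1}(x)\text{ undefined or }\notin X\}$$
are finite, and almost all $x\in X$ lie on infinite orbits of $g$. Suppose first that some $x\in X$ on an infinite orbit has no forward iterate $g^n(x)$, $n\ge0$, in $F$. Then by induction all its forward iterates are defined and lie in $X$, so $X$ contains the forward tail that starts at $x$. Otherwise every $x\in X$ on an infinite orbit is $g^{-n}(u)$ for some $u\in F$ and $n\ge0$; as $F$ is finite, one $u\in F$, on an infinite orbit, serves infinitely many $x\in X$. Take $n$ with $g^{-n}(u)\in X$ that is larger than all of the finitely many $n'$ with $g^{-n'}(u)\in F'$. By induction $g^{-n'}(u)\in X$ for all $n'\ge n$, so $X$ contains a backward tail.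

**Step 2: counting.** Call a pair (infinite orbit of $g$, direction in which it is infinite) an end; there are countably many ends. Two tails of the same end have infinite intersection, so almost disjoint sets cannot contain tails of the same end. By Step 1, every family of pairwise disjoint nonzero $g^\uparrow$-invariant elements of $\mathcal P(\omega)/\mathrm{fin}$ is countable. An embedding $e$ of the identity into $g^\uparrow$ satisfies $e=g^\uparrow\circ e$, so all its values are invariant. It would map the classes of an uncountable almost disjoint family of infinite subsets of $\omega$ to pairwise disjoint invariant elements, which are nonzero and distinct since $e$ is injective. This is a contradiction. $\blacksquare$
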